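# Datalog programs inside regular queries: a triply exponential containment test and its optimality

## 1. Graph databases, Datalog programs and regular queries

Throughout, $\Sigma$ is a finite alphabet.

**Definition 1 (graph database).** A graph database $G$ over $\Sigma$ is a finite directed graph whose edges are labeled by symbols of $\Sigma$. Equivalently, it is a finite set of facts $a(u,v)$ with $a\in\Sigma$. We put $\Sigma^{\pm}=\Sigma\cup\{a^-:a\in\Sigma\}$, where $a^-(u,v)$ holds in $G$ iff $a(v,u)$ holds in $G$.

For example, in $G=\{a(1,2),a(2,3),b(3,1)\}$ the facts $a^-(2,1)$ and $b^-(1,3)$ hold.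

**Definition 2 (Datalog program).** A Datalog program $\Pi$ over $\Sigma$ is a finite set of rules, possibly recursive. Its extensional predicates (those read from the database) are the binary symbols of $\Sigma^\pm$. Its intensional predicates (those defined by rules) may have any arity, and one of them, $Ans$, is the goal predicate. The answer $\Pi(G)$ is the set of tuples derived for $Ans$ under the least-fixpoint semantics.

Rules are constant-free and safe: every head variable occurs in the body. The goal may have arity $0$, and answer tuples may have repeated components. Recall that a fact is derived iff it has a derivation tree: a finite tree of rule instances in which the extensional body atoms are facts of $G$, and each intensional body atom is the head of the instance at the corresponding child.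

Our running example is $\Pi_{\mathrm{path}}$, with the rules
$$\pi_1:\ Ans(x_1,x_2)\leftarrow a(x_1,x_2),\qquad \pi_2:\ Ans(x_1,x_2)\leftarrow a(x_1,x_3),Ans(x_3,x_2).$$
It returns all pairs joined by an $a$-path of length at least $1$.

**Definition 3 (regular query).** A regular query (RQ) $\Omega$ over $\Sigma$ is a nonrecursive Datalog program extended with transitive closure rules. Its extensional predicates are the symbols of $\Sigma^\pm$, and all its intensional predicates except $Ans$ are binary. Every rule is either a conjunctive rule $S(\bar x)\leftarrow R_1(y_1,y_1'),\dots,R_m(y_m,y_m')$ or a transitive closure (TC) rule $S(x,y)\leftarrow R^+(x,y)$, where $R$ is binary, extensional or intensional, and $R^+$ is its transitive closure. Nonrecursive means that the dependency graph, with an edge from $S$ to each predicate in the body of a rule with head $S$ (so $S\to R$ for a TC rule), is acyclic. The answer $\Omega(G)$ is the set of tuples derived for $Ans$.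

RQ rules are also constant-free and safe. We write $R^*$ for $R^+$ together with equality. Here are two examples. The query $\Omega_{\mathrm{even}}$ is
$$S(x,y)\leftarrow a(x,z),a(z,y);\qquad T(x,y)\leftarrow S^+(x,y);\qquad Ans(x,y)\leftarrow T(x,y),$$
and returns the pairs joined by an $a$-path of even positive length. The query $\Omega_{\mathrm{mate}}$ has the same last two rules, but $S(x,y)\leftarrow a(x,y),b(x,z),b(y,z)$. On $\{a(1,2),a(2,3),b(1,4),b(2,4),b(2,5),b(3,5)\}$ it gives $S=\{(1,2),(2,3)\}$ and $T=\{(1,2),(2,3),(1,3)\}$. Each step of the closure has its own witness ($4$ for the first, $5$ for the second), which lies off the path.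

**Definition 4 (depth).** The depth of $\Omega$ is the number of edges of a longest path in its dependency graph, extensional predicates included.

In $\Omega_{\mathrm{even}}$ a longest path is $Ans\to T\to S\to a$, so the depth is $3$.

**Definition 5 (containment).** Let $\Pi$ be a Datalog program and $\Omega$ an RQ whose goal predicates have the same arity. Then $\Pi$ is contained in $\Omega$, written $\Pi\subseteq\Omega$, if $\Pi(G)\subseteq\Omega(G)$ for every graph database $G$ over $\Sigma$.

For example, $\Pi_{\mathrm{path}}\not\subseteq\Omega_{\mathrm{even}}$: on $G=\{a(1,2)\}$ the pair $(1,2)$ is in $\Pi_{\mathrm{path}}(G)$ but not in $\Omega_{\mathrm{even}}(G)$.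

## 2. How hard is it to decide whether $\Pi\subseteq\Omega$?

The problem comes from "Regular Queries on Graph Databases". Two facts are given there as known: containment of one RQ in another is 2EXPSPACE-complete, and it is decidable whether a given Datalog program is contained in a given RQ. For the second problem the precise complexity is posed as open, with the following conjecture to prove or disprove: the problem is *elementary*, that is, decidable in time bounded by a tower of exponentials of some fixed height in the size of $(\Pi,\Omega)$. The conjecture is true.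

**Theorem A.** Whether a Datalog program $\Pi$ is contained in an RQ $\Omega$ can be decided in 3EXPTIME. In particular the problem is elementary.

**Theorem B.** The problem is 3EXPTIME-hard, hence 3EXPTIME-complete.

**Theorem C.** (1) For every fixed $d\ge4$, the problem restricted to RQs of depth $\le d$ is 2EXPTIME-complete. (2) For every fixed $\Omega$ the problem is in EXPTIME, and for some fixed $\Omega$ it is EXPTIME-complete.

Here 3EXPTIME is time $2^{2^{2^{\mathrm{poly}}}}$, and so on.

## 3. Two containments by hand

Let $\Omega_+$ be $T(x,y)\leftarrow a^+(x,y)$, $Ans(x,y)\leftarrow T(x,y)$. Then $\Pi_{\mathrm{path}}\subseteq\Omega_+$, by induction on the derivation: $\pi_1$ gives an $a$-path of length $1$, and $\pi_2$ puts one edge in front of a path.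

Let $\Pi_{\mathrm{even}}$ be $Ans(x_1,x_2)\leftarrow a(x_1,x_3),a(x_3,x_2)$ and $Ans(x_1,x_2)\leftarrow a(x_1,x_3),a(x_3,x_4),Ans(x_4,x_2)$. The same induction, with $S$-steps instead of edges, gives $\Pi_{\mathrm{even}}\subseteq\Omega_{\mathrm{even}}$.

The counterexample for $\Pi_{\mathrm{path}}\not\subseteq\Omega_{\mathrm{even}}$ was the smallest database on which the rule $\pi_1$ fires. In general it suffices to test the databases obtained by unfolding $\Pi$, one for each shape of derivation tree. There are infinitely many shapes, but they form a set of finite trees with labels from a finite set, so tree automata are the natural tool. The next section makes this precise.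

## 4. Symbolic trees and the Boolean query $\Omega^\varepsilon$

**Step 1: normal form.** This step removes special cases from the rules without changing any answer. In $\Pi$, replace $a^-(x,y)$ by $a(y,x)$. In $\Omega$, if $Ans$ occurs in a body or heads a TC rule (so it is binary), rename it to a fresh $A^\circ$ everywhere and add $Ans(x,y)\leftarrow A^\circ(x,y)$. For each TC rule $S\leftarrow R^+$ use a fresh head $S'$ instead of $S$, and add $S(x,y)\leftarrow S'(x,y)$. Now each TC head has exactly one rule, and $Ans$ heads only conjunctive rules and occurs in no body. Labels not occurring in $\Omega$ are ignored when $\Omega$ is evaluated. Finally, rename variables so that all rules of $\Pi$ use variables from $x_1,\dots,x_s$, with $s\ge1$ minimal.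

**Step 2: unfoldings.** This step replaces arbitrary databases by trees.

**Definition 6 (symbolic tree).** A symbolic tree $\tau$ is a finite tree whose nodes are labeled with rules of $\Pi$. The children of a node $n$ correspond one-to-one to the occurrences of intensional atoms in the body of $n$'s rule, and each child is labeled by a rule whose head predicate is that of the atom. The root rule has head predicate $Ans$.

Let $r$ be the arity of $Ans$. The graph $G_\tau$ over $\Sigma\cup\{e,m_1,\dots,m_r\}$ (the last $r+1$ labels fresh) has as vertices the *slots* $(n,z)$, with $z$ a variable of $n$'s rule, and has the following edges: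

* $a((n,z),(n,z'))$ for each extensional atom $a(z,z')$ of $n$'s rule;
* $e(v,v)$ for all slots $v$; and, if $c$ is the child for an atom $P(z_1,\dots,z_l)$ of $n$ and $c$'s rule has head $P(z_1',\dots,z_l')$, the edges $e((n,z_j),(c,z_j'))$ and $e((c,z_j'),(n,z_j))$ for all $j$;
* $m_j(v,v)$ for $v=(\mathrm{root},z_j)$, where the root rule has head $Ans(z_1,\dots,z_r)$.

Let $\equiv$ be the equivalence relation generated by $e$. Let $D_\tau$ be the quotient by $\equiv$ of the $\Sigma$-edges, and $t_\tau=([(\mathrm{root},z_1)],\dots,[(\mathrm{root},z_r)])$. By safety, every variable of a rule occurs in its body, either in an extensional atom or in an intensional one, and then it is $\equiv$ to a head variable of a child. So by induction from the leaves every $\equiv$-class meets a $\Sigma$-edge, and the vertices of $D_\tau$ are exactly the classes.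

*Example.* For $\Pi_{\mathrm{path}}$ the symbolic trees are the chains $\tau_k$ with nodes $n_1$ (the root), …, $n_k$, labeled $\pi_2,\dots,\pi_2,\pi_1$. For $k=2$ the $a$-edges are $(n_1,x_1)\to(n_1,x_3)$ and $(n_2,x_1)\to(n_2,x_2)$. The child's head $Ans(x_1,x_2)$ is matched to the atom $Ans(x_3,x_2)$, so $e$ links $(n_1,x_3)$ with $(n_2,x_1)$ and $(n_1,x_2)$ with $(n_2,x_2)$. The quotient is a path with two edges. In general $D_{\tau_k}$ is the path $0\to1\to\dots\to k$ and $t_{\tau_k}=(0,k)$; the slots $(n_i,x_1),(n_i,x_3),(n_i,x_2)$ stand for the vertices $i-1$, $i$, $k$.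

**Lemma 1.** $\Pi\not\subseteq\Omega$ iff $t_\tau\notin\Omega(D_\tau)$ for some symbolic tree $\tau$.

*Proof.* ($\Leftarrow$) At each node $n$ instantiate the rule by $z\mapsto[(n,z)]$. The extensional body atoms of the instance are facts of $D_\tau$. Because of the $e$-edges, the head of the instance at a child equals the corresponding body atom at its parent. By induction from the leaves all instantiated heads are derived, so $t_\tau\in\Pi(D_\tau)\setminus\Omega(D_\tau)$.

($\Rightarrow$) Let $t\in\Pi(G)\setminus\Omega(G)$. A derivation tree of $Ans(t)$ over $G$ is a symbolic tree $\tau$ together with, for each node $n$, an assignment of the variables of its rule to vertices of $G$. This is a map from slots to $G$ that sends extensional atoms to facts of $G$ and takes equal values at the two ends of each $e$-edge, because the head instance of a child equals the parent's body atom. So it induces a homomorphism $D_\tau\to G$ with $t_\tau\mapsto t$. RQs are preserved under homomorphisms, by induction along the dependency order: images of matches of conjunctive rules are matches, and images of paths are paths. Hence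 $t_\tau\in\Omega(D_\tau)$ would give $t\in\Omega(G)$, which is false. $\square$

**Step 3: working on slots instead of classes.** The classes of $\equiv$ can spread over the whole tree, while the edges of $G_\tau$ are local. This step rewrites $\Omega$ so that it can be evaluated on $G_\tau$.

**Definition 7 (the Boolean query $\Omega^\varepsilon$).** Add $E(x,y)\leftarrow e^+(x,y)$. For each $a\in\Sigma$ occurring in $\Omega$ as $a$ or $a^-$ add
$$\tilde a(x,y)\leftarrow E(x,x'),a(x',y'),E(y',y)\quad\text{and}\quad \widetilde{a^-}(x,y)\leftarrow E(x,x'),a(y',x'),E(y',y).$$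
Add $\tilde m_j(x,y)\leftarrow E(x,x'),m_j(x',y'),E(y',y)$ for $1\le j\le r$. In the rules of $\Omega$ replace each extensional $\alpha$ by $\tilde\alpha$. Replace a binary head $S(x,x)$ by $S(x,y)$ with $y$ fresh, and add $E(x,y)$ to the body. Replace $Ans(x_1,\dots,x_r)\leftarrow\varphi$ by $Ans()\leftarrow\varphi,\tilde m_1(x_1,x_1),\dots,\tilde m_r(x_r,x_r)$.

On $G_{\tau_2}$, for example, $\tilde a((n_1,x_3),(n_2,x_2))$ holds although no $a$-edge joins these slots: use $x'=(n_2,x_1)$ and $y'=(n_2,x_2)$.

**Lemma 2.** $t_\tau\in\Omega(D_\tau)$ iff $G_\tau\models\Omega^\varepsilon$.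

*Proof.* Since $e$ is reflexive and symmetric on $G_\tau$, the predicate $E$ is $\equiv$. We show by induction along the dependency order, for all binary $R$ of $\Omega$: $(u,v)\in R$ in $G_\tau$ (computed by $\Omega^\varepsilon$, with $\tilde\alpha$ in place of an extensional $\alpha$) iff $([u],[v])\in R$ in $D_\tau$ (computed by $\Omega$).

* *Extensional.* $\tilde a(u,v)$ holds iff there are $x'\equiv u$, $y'\equiv v$ with $a(x',y')$, that is, iff $a([u],[v])\in D_\tau$. The case $a^-$ is the same.
* *TC rule $S\leftarrow R^+$.* By induction an $R$-path in $G_\tau$ projects to one in $D_\tau$. Conversely, given an $R$-path in $D_\tau$ from $[u]$ to $[v]$, choose $u,v$ as representatives of its ends and arbitrary representatives elsewhere. By induction this is an $R$-path in $G_\tau$.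
* *Conjunctive rule with head $S(x,y)$, $x\ne y$.* A match in $G_\tau$ projects to a match in $D_\tau$. Given a match in $D_\tau$ with $x\mapsto[u]$, $y\mapsto[v]$, map $x$ to $u$, $y$ to $v$ and the other variables to arbitrary representatives. By induction all body atoms hold.
* *Original head $S(x,x)$.* The new rule derives $S(u,v)$ iff the old body has a match in $G_\tau$ with $x\mapsto u$, and $u\equiv v$. As before this holds iff the old body has a match in $D_\tau$ with $x\mapsto[u]=[v]$.

Finally $\tilde m_j(v,v)$ holds iff $v\equiv(\mathrm{root},z_j)$, that is, iff $[v]$ is the $j$-th component of $t_\tau$. So a match of a new $Ans$-rule in $G_\tau$ projects to a match of the old rule producing $t_\tau$, and such a match lifts by arbitrary representatives. $\square$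

From now on "rules" are rules of $\Omega^\varepsilon$. Its extensional predicates are binary symbols of $\Sigma\cup\{e,m_1,\dots,m_r\}$, without inverses. A binary intensional predicate either heads exactly one TC rule and nothing else, or is defined by conjunctive rules only (possibly none). In a conjunctive rule with binary head $S(x,y)$ the variables $x\neq y$ are distinct. The other conjunctive rules have head $Ans()$ and are called *Boolean rules*. All variables occur in bodies. The body atoms of a rule $\rho$ are $R_i(z_i,z_i')$ for $i\in I_\rho$, where $z_i=z_i'$ is allowed.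

We must decide whether some symbolic tree $\tau$ has $G_\tau\not\models\Omega^\varepsilon$.

## 5. The tower produced by monadic second-order logic

The first thing to try is monadic second-order logic (MSO) on trees. A symbolic tree is a tree over a finite alphabet. A slot is a node together with one of $s$ variable names, so a binary relation on slots is a family of $s^2$ binary relations on nodes, and a set of slots is a family of $s$ sets of nodes. A conjunctive rule is an existential formula over the predicates below it. For a TC rule,
$$S(u,v)\iff \forall X\,\big[\big(\forall w\,(R(u,w)\to w\in X)\wedge\forall w,w'\,(w\in X\wedge R(w,w')\to w'\in X)\big)\to v\in X\big].$$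
So $G_\tau\not\models\Omega^\varepsilon$ is expressible in MSO, and since MSO formulas over finite trees compile to tree automata, the containment problem is decidable.

What time bound does this give? In the displayed formula $R$ stands to the left of an implication, so it is negated, while $R$ itself starts with existential quantifiers if it comes from a conjunctive rule. In the compilation an existential quantifier is a projection and makes the automaton nondeterministic; a negation then requires a determinization, which costs an exponential. Each further TC rule nested above a conjunctive rule adds such negations. Since the nesting depth is part of the input, the bound obtained this way is a tower whose height grows with the depth of $\Omega$. This is where the approach stops: it gives decidability, but no elementary bound.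

Negation can be avoided by certifying *failure* of the query with over-approximations. If every binary predicate $R$ is given a superset of its true relation, and these supersets are closed under the rules while no Boolean rule fires, then the query fails. This is one guess for all predicates at once, with no alternation. The obstacle is that a superset of $R$ is a relation on an unbounded number of slots, while an automaton must see bounded local labels. The next section shows how to cut such relations into boundedly many pieces.

## 6. Rectangles across a cut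

Fix a symbolic tree $\tau$ and put $G=G_\tau$. Write $V_n$ for the set of slots at node $n$ and $N(n)$ for the set of tree neighbors of $n$ (parent and children). Every edge of $G$ lies within one node or is an $e$-edge between adjacent nodes. For a directed tree edge $f=(n\to p)$ let $S_f$ be the set of vertices of $G$ on the $n$-side, and $f^{-1}=(p\to n)$; thus $S_{f^{-1}}$ is the complement of $S_f$. For $k\ne p$ in $N(n)$ we have $S_{k\to n}\subseteq S_{n\to p}$. We write $R$ also for the true relation of the predicate $R$ in $G$.

*Example.* Take $\tau_k$ from Section 4 and $T=\tilde a^+$. Give each slot its position in $\{0,\dots,k\}$; then $T(u,v)$ holds iff $\mathrm{pos}(u)<\mathrm{pos}(v)$. Cut at $f=(n_j\to n_{j+1})$ with $1\le j<k$. Slots in $S_f$ have positions $0,\dots,j$ or $k$, and slots in $S_{f^{-1}}$ have positions in $\{j,\dots,k\}$. If $\mathrm{pos}(u)<j$, then $u$ is related to all of $S_{f^{-1}}$; if $\mathrm{pos}(u)=j$, it is related to the slots of position at least $j+1$; if $\mathrm{pos}(u)=k$, to none. So $T\cap(S_f\times S_{f^{-1}})$ is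
$$\{u\in S_f:\mathrm{pos}(u)\le j-1\}\times S_{f^{-1}}\ \cup\ \{u\in S_f:\mathrm{pos}(u)\le j\}\times\{v\in S_{f^{-1}}:\mathrm{pos}(v)\ge j+1\}.$$
The number of pairs grows without bound, but two rectangles suffice.

This is a general phenomenon. Suppose $R\cap(S_f\times S_{f^{-1}})$ is a union of rectangles $L\times U$. An $R$-path from $S_f$ to $S_{f^{-1}}$ may cross the cut many times, but it contains *one* step from $S_f$ to $S_{f^{-1}}$, lying in some $L\times U$. Everything before this step can be absorbed into $L$ and everything after it into $U$. So $R^+$ needs no more rectangles than $R$. A conjunctive rule with $m$ atoms needs one rectangle for each way of distributing its variables over the two sides and choosing a rectangle for each crossing atom, so the number is raised roughly to the $m$-th power. We now give these rectangles names.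

**Definition 8 (states).** By recursion along the dependency order define finite sets $Q_R$:

* for extensional $a$: $Q_a=\{x_1,\dots,x_s\}$;
* for $S\leftarrow R^+$: $Q_S=Q_R$;
* for a conjunctive rule $\rho$, a *$\rho$-state* is a triple $(\rho,\sigma,\vec q)$ with $\sigma:\mathrm{Var}(\rho)\to\{0,1\}$ and $\vec q$ assigning to each *crossing* atom $i$ (that is, $\sigma(z_i)\ne\sigma(z_i')$) some $q_i\in Q_{R_i}$. For $S$ defined by conjunctive rules, $Q_S$ is the set of $\rho$-states with $\sigma(x)=0$, $\sigma(y)=1$, over all rules $\rho$ with head $S(x,y)$.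

An *M-state* is a $\rho$-state with $\sigma(x)=\sigma(y)=1$ if $\rho$ has head $S(x,y)$, and any $\rho$-state if $\rho$ is Boolean.

**Definition 9 (rectangles).** Define $L^q_{R,f}\subseteq S_f$ and $U^q_{R,f}\subseteq S_{f^{-1}}$ for $q\in Q_R$ by recursion:

* extensional $a$, $f=(n\to p)$: $L^z_{a,f}=\{(n,z)\}\cap V_n$ and $U^z_{a,f}=\{v\in V_p:(n,z)\in V_n,\ a((n,z),v)\}$;
* $S\leftarrow R^+$: $L^q_{S,f}=\{x\in S_f:\exists x'\in L^q_{R,f}\ R^*(x,x')\}$ and $U^q_{S,f}=\{y\in S_{f^{-1}}:\exists y'\in U^q_{R,f}\ R^*(y',y)\}$;
* for a $\rho$-state, $\mathrm{Match}_f(\rho,\sigma,\vec q)$ is the set of all $h:\sigma^{-1}(0)\to S_f$ such that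
 (1) atoms with both variables in $\sigma^{-1}(0)$ are true in $G$ under $h$;
 (2) $h(z_i)\in L^{q_i}_{R_i,f}$ for crossing atoms $i$ with $\sigma(z_i)=0$;
 (3) $h(z_i')\in U^{q_i}_{R_i,f^{-1}}$ for crossing atoms $i$ with $\sigma(z_i')=0$.
 For $q=(\rho,\sigma,\vec q)\in Q_S$ put $L^q_{S,f}=\{h(x):h\in\mathrm{Match}_f(\rho,\sigma,\vec q)\}$ and $U^q_{S,f}=\{h(y):h\in\mathrm{Match}_{f^{-1}}(\rho,1-\sigma,\vec q)\}$.

Thus $\sigma(z)=0$ means that $z$ lies on the side $S_f$, and $\mathrm{Match}_f$ collects the halves of matches on that side. The state $\vec q$ is what the two halves agree on.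

*Example.* In $\tau_2$ let $f=(n_1\to n_2)$. The rectangles of $e$ are $\{(n_1,x_3)\}\times\{(n_2,x_1)\}$ in state $x_3$, $\{(n_1,x_2)\}\times\{(n_2,x_2)\}$ in state $x_2$, and one with $U=\emptyset$ in state $x_1$. Those of $E$ are the same sets. For the rule $\tilde a(x,y)\leftarrow E(x,x'),a(x',y'),E(y',y)$, let $\sigma$ be $0$ on $x,x',y'$ and $1$ on $y$, with state $x_3$ for the crossing atom $E(y',y)$. A half match on the $n_1$-side has $y'\mapsto(n_1,x_3)$, so $x'$ and $x$ go to $(n_1,x_1)$: $L=\{(n_1,x_1)\}$, $U=\{(n_2,x_1)\}$. With $\sigma$ equal to $0$ on $x$ only, and state $x_3$ for $E(x,x')$, we get $\{(n_1,x_3)\}\times\{(n_2,x_2)\}$. These are the two pairs of $\tilde a$ that cross $f$.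

**Lemma 3.** For every binary predicate $R$ and directed edge $f$,
$$R\cap(S_f\times S_{f^{-1}})=\bigcup_{q\in Q_R}L^q_{R,f}\times U^q_{R,f}.$$

The proof of Theorem A uses only the inclusion
$$L^q_{R,f}\times U^q_{R,f}\subseteq R\qquad(q\in Q_R);\tag{1}$$
the other inclusion shows that the rectangles describe the relation completely.

*Proof.* Induction along the dependency order.

*Inclusion (1).* For extensional predicates it holds by definition. For $S\leftarrow R^+$: if $R^*(x,x')$, $x'\in L^q_{R,f}$, $y'\in U^q_{R,f}$, $R^*(y',y)$, then $R(x',y')$ by (1) for $R$, so $S(x,y)$. For a conjunctive rule take $h\in\mathrm{Match}_f(\rho,\sigma,\vec q)$ and $h'\in\mathrm{Match}_{f^{-1}}(\rho,1-\sigma,\vec q)$. Under $h\cup h'$ non-crossing atoms hold by condition (1) of Definition 9. A crossing atom with $\sigma(z_i)=0$ has $h(z_i)\in L^{q_i}_{R_i,f}$ and $h'(z_i')\in U^{q_i}_{R_i,f}$. A crossing atom with $\sigma(z_i')=0$ has $h'(z_i)\in L^{q_i}_{R_i,f^{-1}}$ and $h(z_i')\in U^{q_i}_{R_i,f^{-1}}$. Both hold by (1) for $R_i$. So $S(h(x),h'(y))$.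

*Inclusion $\subseteq$.* An edge $a(u,v)$ with $u\in S_f$, $v\in S_{f^{-1}}$, $f=(n\to p)$, has $u=(n,z)$ and $v\in V_p$; use the state $z$. For $S\leftarrow R^+$, a path from $x\in S_f$ to $y\in S_{f^{-1}}$ has a step $R(x',y')$ with $x'\in S_f$, $y'\in S_{f^{-1}}$. By induction $x'\in L^q_{R,f}$, $y'\in U^q_{R,f}$ for some $q$, so $x\in L^q_{S,f}$ and $y\in U^q_{S,f}$. For a match $h$ of $\rho$ with $h(x)\in S_f$, $h(y)\in S_{f^{-1}}$, let $\sigma(z)=0$ iff $h(z)\in S_f$. By induction choose for each crossing atom a state $q_i$ whose rectangle, for $f$ if $\sigma(z_i)=0$ and for $f^{-1}$ if $\sigma(z_i')=0$, contains $(h(z_i),h(z_i'))$. The restrictions of $h$ to the two sides lie in $\mathrm{Match}_f(\rho,\sigma,\vec q)$ and $\mathrm{Match}_{f^{-1}}(\rho,1-\sigma,\vec q)$. $\square$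

## 7. Closed labelings

We now turn over-approximations into local data. A pair $R(x,y)$ is followed along the tree path from the node of $x$ to that of $y$; at each tree edge we record only a state. The sets $M_f$ below record which half matches exist on a side, and the sets $D_f^R$ record how an $R$-path that enters a side can come back.

**Definition 10 (labeling).** For a node $n$ and a predicate $R$ let $In_n=V_n\cup\{\langle k,q\rangle^{\mathrm{in}}\}$ and $Out_n=V_n\cup\{\langle k,q\rangle^{\mathrm{out}}\}$, where $k\in N(n)$, $q\in Q_R$. The new elements are *ports*. A labeling consists of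

* for each $n$ and binary $R$, a relation $\bar R_n\subseteq In_n\times Out_n$ containing no pair $(\langle k,q\rangle^{\mathrm{in}},\langle k,q'\rangle^{\mathrm{out}})$ with the same $k$;
* for each directed edge $f$, a set $M_f$ of M-states;
* for each directed edge $f$ and each $R$ occurring in a TC body, a set $D^R_f\subseteq Q_R\times Q_R$.

**Definition 11 (star assignment).** A star assignment of $\rho$ at $n$ is a map $\ell:\mathrm{Var}(\rho)\to V_n\cup N(n)$ together with, for each $k\in N(n)$ and each atom $i$ with exactly one of $\ell(z_i),\ell(z_i')$ equal to $k$, a state $q_i^k\in Q_{R_i}$. Put $\sigma_k(z)=0$ iff $\ell(z)=k$, and $\vec q^{\,k}=(q_i^k)_i$. Atom $i$ is *active* unless $\ell(z_i)=\ell(z_i')\in N(n)$. For active $i$ let $\alpha_i=\ell(z_i)$ if this is a vertex, else $\alpha_i=\langle k,q_i^k\rangle^{\mathrm{in}}$ with $k=\ell(z_i)$; let $\beta_i=\ell(z_i')$ if this is a vertex, else $\beta_i=\langle k,q_i^k\rangle^{\mathrm{out}}$ with $k=\ell(z_i')$. The star assignment is *valid* if $(\alpha_i,\beta_i)\in\overline{(R_i)}_n$ for all active $i$, and *supported at* $k$ if $(\rho,\sigma_k,\vec q^{\,k})\in M_{k\to n}$.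

A star assignment is a match seen from $n$: variables at $n$ are placed exactly, the others only by direction.

**Definition 12 (the graph $H^R_n$).** Its nodes are $V_n$ and all in- and out-ports. Its edges are $\alpha\to\beta$ for $(\alpha,\beta)\in\bar R_n$ (*R-steps*) and $\langle k,q\rangle^{\mathrm{out}}\to\langle k,q'\rangle^{\mathrm{in}}$ for $(q,q')\in D^R_{k\to n}$ (*D-steps*).

So in-ports are left only by R-steps and entered only by D-steps, out-ports are entered only by R-steps and left only by D-steps, and vertices are entered and left only by R-steps.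

**Definition 13 (closed, goal-free).** A labeling is closed if the following hold for all $n$.

* **(X)** For extensional $a$: $\bar a_n(u,v)$ if $a(u,v)$ and $u,v\in V_n$; $\bar a_n((n,z),\langle p,z\rangle^{\mathrm{out}})$ for $(n,z)\in V_n$, $p\in N(n)$; $\bar a_n(\langle k,z\rangle^{\mathrm{in}},v)$ if $k\in N(n)$, $(k,z)\in V_k$, $v\in V_n$ and $a((k,z),v)$.
* **(C1)** If $\rho$ has head $S(x,y)$, and a star assignment of $\rho$ at $n$ is valid, is supported at all $k\in N(n)\setminus\{\ell(x),\ell(y)\}$, and does not have $\ell(x)=\ell(y)\in N(n)$, then $\bar S_n(\alpha,\beta)$. Here $\alpha=\ell(x)$ if this is a vertex, else $\alpha=\langle k,(\rho,\sigma_k,\vec q^{\,k})\rangle^{\mathrm{in}}$ with $k=\ell(x)$; and $\beta=\ell(y)$ if this is a vertex, else $\beta=\langle k,(\rho,1-\sigma_k,\vec q^{\,k})\rangle^{\mathrm{out}}$ with $k=\ell(y)$.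
* **(C2)** If $p\in N(n)$, and a star assignment of $\rho$ at $n$ is valid, is supported at all $k\in N(n)\setminus\{p\}$, and has $\ell(x)=\ell(y)=p$ in case $\rho$ has head $S(x,y)$, then $(\rho,1-\sigma_p,\vec q^{\,p})\in M_{n\to p}$.
* **(T1)** For $S\leftarrow R^+$: if $H^R_n$ has a path of length $\ge1$ from $\alpha\in In_n$ to $\beta\in Out_n$, where $\alpha,\beta$ are not ports of the same neighbor, then $\bar S_n(\alpha,\beta)$.
* **(T2)** If $R$ occurs in a TC body and $H^R_n$ has a path of length $\ge1$ from $\langle p,q\rangle^{\mathrm{in}}$ to $\langle p,q'\rangle^{\mathrm{out}}$, then $(q,q')\in D^R_{n\to p}$.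

It is goal-free if moreover

* **(C3)** no Boolean $\rho$ has, at any node $n$, a valid star assignment supported at all $k\in N(n)$.

The states named in these conditions have the right kind. In (C1) the state at $k=\ell(x)$ has $\sigma_k(x)=0$ and $\sigma_k(y)=1$, since $\ell(y)\neq k$. The state at $k=\ell(y)$ has $(1-\sigma_k)(x)=0$ and $(1-\sigma_k)(y)=1$. In (C2), $(1-\sigma_p)(x)=(1-\sigma_p)(y)=1$, so it is an M-state; likewise the support conditions in (C1) concern only $k$ with $\sigma_k(x)=\sigma_k(y)=1$.

*Example.* In $\tau_2$, (X) gives $\bar e_{n_1}((n_1,x_3),\langle n_2,x_3\rangle^{\mathrm{out}})$, and at $n_2$ it gives $\bar e_{n_2}(\langle n_1,x_3\rangle^{\mathrm{in}},(n_2,x_1))$ and $\bar e_{n_2}((n_2,x_1),\langle n_1,x_1\rangle^{\mathrm{out}})$. So $H^e_{n_2}$ has a path from $\langle n_1,x_3\rangle^{\mathrm{in}}$ to $\langle n_1,x_1\rangle^{\mathrm{out}}$, and (T2) puts $(x_3,x_1)$ into $D^e_{n_2\to n_1}$: an $e$-path leaving $n_1$ from slot $x_3$ can come back from slot $x_1$ of $n_2$. By (T1), $\bar E_{n_1}((n_1,x_3),\langle n_2,x_3\rangle^{\mathrm{out}})$ and, using the loop $e(v,v)$, $\bar E_{n_1}((n_1,x_1),(n_1,x_1))$.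 For the rule of $\tilde a$, consider the star assignment at $n_1$ with $\ell(x)=\ell(x')=(n_1,x_1)$, $\ell(y')=(n_1,x_3)$, $\ell(y)=n_2$ and state $x_3$ for $E(y',y)$. It is valid, and $n_1$ has no other neighbors, so (C1) adds $((n_1,x_1),\langle n_2,q\rangle^{\mathrm{out}})$ to the relation of $\tilde a$ at $n_1$, where $q$ is the first state of the example after Definition 9.

**Proposition 4.** $G_\tau\not\models\Omega^\varepsilon$ iff $\tau$ has a closed goal-free labeling.

The next two sections prove the two directions.

## 8. Closed labelings over-approximate all relations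

Fix a closed labeling. Given vertices $x,y$, let $n_0,\dots,n_m$ be the simple tree path from the node of $x$ to the node of $y$.

**Definition 14 (run).** An *$R$-run* from $x$ to $y$ is, for $m=0$, the fact $\bar R_{n_0}(x,y)$. For $m\ge1$ it consists of states $q_1,\dots,q_m\in Q_R$ with $\bar R_{n_0}(x,\langle n_1,q_1\rangle^{\mathrm{out}})$, $\bar R_{n_j}(\langle n_{j-1},q_j\rangle^{\mathrm{in}},\langle n_{j+1},q_{j+1}\rangle^{\mathrm{out}})$ for $0<j<m$, and $\bar R_{n_m}(\langle n_{m-1},q_m\rangle^{\mathrm{in}},y)$. The state $q_j$ is *the state of the run at* $n_{j-1}\to n_j$. We write $\hat R(x,y)$ if an $R$-run from $x$ to $y$ exists.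

In the example above, $x_3$ alone is an $e$-run from $(n_1,x_3)$ to $(n_2,x_1)$.

**Lemma 5.** In a closed labeling, $R\subseteq\hat R$ for all binary $R$. Moreover, if $G\models Ans()$, then (C3) fails.

This gives the "if" direction of Proposition 4. The proof is by induction along the dependency order, in three steps.

**Step 1: extensional predicates.** This is the base of the induction. An edge $a(u,v)$ within a node is a run by the first part of (X). An edge from $(n_0,z)$ to $v\in V_{n_1}$ with $n_0,n_1$ adjacent gives a run with state $z$, by the second part of (X) at $n_0$ and the third at $n_1$.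

**Step 2: conjunctive rules.** We read a match at every node of the tree and check that the readings fit together. Let $h:\mathrm{Var}(\rho)\to G$ satisfy all body atoms. By induction fix an $R_i$-run from $h(z_i)$ to $h(z_i')$ for each $i$. For each node $n$ let $\ell_n(z)=h(z)$ if $h(z)\in V_n$, and otherwise let $\ell_n(z)$ be the neighbor of $n$ in whose direction $h(z)$ lies. Run $i$ crosses the edge between $n$ and $k$ iff exactly one of $\ell_n(z_i),\ell_n(z_i')$ is $k$; then let $q_i^k$ be its state there. If atom $i$ is active at $n$, then $n$ lies on the simple path of run $i$, and the run gives $(\alpha_i,\beta_i)\in\overline{(R_i)}_n$. So we have a valid star assignment at every node.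

For adjacent $n,k$: the map $\sigma_k$ at $n$ is $0$ on $z$ iff $h(z)\in S_{k\to n}$, and the map $\sigma_n$ at $k$ is $0$ on $z$ iff $h(z)\in S_{n\to k}$. Hence
$$\text{these two maps are complementary, and the vectors }\vec q\text{ at the edge, taken at } n \text{ and at }k,\text{ are equal.}\tag{2}$$

*Support.* If $\rho$ is Boolean, or has head $S(x,y)$ with $h(x),h(y)\notin S_{k\to n}$, then the star assignment at $n$ is supported at $k$. We use induction on the number of nodes on the $k$-side. For $k'\in N(k)\setminus\{n\}$ we have $S_{k'\to k}\subseteq S_{k\to n}$, so by induction the star assignment at $k$ is supported at $k'$. In the case of a head $S(x,y)$ we have $\ell_k(x)=\ell_k(y)=n$. So (C2) at $k$ with $p=n$ applies, and with (2) it says exactly that $(\rho,\sigma_k,\vec q^{\,k})$, computed at $n$, is in $M_{k\to n}$.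

*Conclusion.* For Boolean $\rho$, the star assignment is valid and supported everywhere, so (C3) is violated at every node. For head $S(x,y)$, let $n_0,\dots,n_m$ be the simple path from the node of $h(x)$ to that of $h(y)$. At each $n_j$ the star assignment is supported at all neighbors other than $\ell(x),\ell(y)$, and $\ell(x)=\ell(y)\in N(n_j)$ does not occur since $n_j$ is on the path. So (C1) applies at each $n_j$. The states it yields on both sides of $n_{j-1}\to n_j$ agree: by (2) both have $\sigma(z)=0$ iff $h(z)\in S_{n_{j-1}\to n_j}$, and the same $\vec q$. So we have an $S$-run, and $\hat S(h(x),h(y))$.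

**Step 3: TC rules $S\leftarrow R^+$.** We show that an $R$-path in $G$ leaves a path in each graph $H^R_n$ that it meets. Let $x_0,\dots,x_t$ with $t\ge1$ and $R(x_i,x_{i+1})$ for $0\le i<t$. By induction fix an $R$-run for each step $i=(x_i,x_{i+1})$. Step $i$ is *$n$-visible* unless $x_i,x_{i+1}$ lie in the same $S_{k\to n}$, $k\in N(n)$; that is, it is visible iff $n$ is on the simple path of the run. An $n$-visible step gives an R-step $\alpha_i^n\to\beta_i^n$ of $H_n^R$: here $\alpha_i^n=x_i$ if $x_i\in V_n$, else $\alpha_i^n=\langle k,q\rangle^{\mathrm{in}}$ with $x_i\in S_{k\to n}$ and $q$ the state of the run at $k\to n$; and $\beta_i^n=x_{i+1}$ if $x_{i+1}\in V_n$, else $\beta_i^n=\langle k,q\rangle^{\mathrm{out}}$ with $x_{i+1}\in S_{k\to n}$ and $q$ the state at $n\to k$. We need two statements.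

(D) If $x_a,\dots,x_b\in S_{k\to n}$ with $1\le a\le b\le t-1$, and $x_{a-1},x_{b+1}\notin S_{k\to n}$, then $(q,q')\in D^R_{k\to n}$, where $q$ is the state of step $a-1$ at $n\to k$ and $q'$ the state of step $b$ at $k\to n$.

(P) If $i\le j$ are $n$-visible steps, then $H^R_n$ has a path of length $\ge1$ from $\alpha_i^n$ to $\beta_j^n$.

*(P) from (D).* Let $i=s_0<s_1<\dots<s_l=j$ be the $n$-visible steps from $i$ to $j$. Each gives an R-step, so it suffices that $\beta^n_{s_c}=\alpha^n_{s_{c+1}}$ or there is a D-step $\beta^n_{s_c}\to\alpha^n_{s_{c+1}}$. Put $a=s_c+1$, $b=s_{c+1}$; then $1\le a\le b\le t-1$. If $a=b$ and $x_a\in V_n$, then $\beta^n_{s_c}=x_a=\alpha^n_{s_{c+1}}$. Otherwise $x_a,\dots,x_b$ all lie in one $S_{k\to n}$: this is clear if $a=b$, and if $a<b$, then the steps $a,\dots,b-1$ are invisible and consecutive ones share a vertex. As steps $a-1$ and $b$ are visible, $x_{a-1},x_{b+1}\notin S_{k\to n}$. So (D) gives the D-step.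

*Proof of (D)*, by induction on the number of nodes on the $k$-side. Steps $a-1$ and $b$ cross the edge between $n$ and $k$, so they are $k$-visible, with $\alpha^k_{a-1}=\langle n,q\rangle^{\mathrm{in}}$ and $\beta^k_b=\langle n,q'\rangle^{\mathrm{out}}$. Apply the argument for (P) at node $k$ to the steps $a-1\le b$. It uses (D) only for blocks contained in $\{x_a,\dots,x_b\}\subseteq S_{k\to n}$. Such a block lies in some $S_{k'\to k}$ with $k'\ne n$, a side with fewer nodes, so the induction hypothesis applies. Hence $H_k^R$ has a path of length $\ge1$ from $\langle n,q\rangle^{\mathrm{in}}$ to $\langle n,q'\rangle^{\mathrm{out}}$, and (T2) at $k$ with $p=n$ gives $(q,q')\in D^R_{k\to n}$.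

*The run.* Let $n_0,\dots,n_m$ be the simple path from the node of $x_0$ to that of $x_t$. For $1\le j\le m$ let $i_j$ be the largest $i$ with $x_i\in S_{n_{j-1}\to n_j}$. It exists because of $x_0$, and $i_j\le t-1$ because of $x_t$. Let $q_j$ be the state of step $i_j$ at $n_{j-1}\to n_j$. Since $S_{n_{j-1}\to n_j}\subseteq S_{n_j\to n_{j+1}}$, we have $i_1\le\dots\le i_m$. Step $i_j$ crosses from $n_{j-1}$ to $n_j$, so it is visible at both, with $\beta^{n_{j-1}}_{i_j}=\langle n_j,q_j\rangle^{\mathrm{out}}$ and $\alpha^{n_j}_{i_j}=\langle n_{j-1},q_j\rangle^{\mathrm{in}}$. Step $0$ is $n_0$-visible and step $t-1$ is $n_m$-visible. For $0<j<m$, (P) at $n_j$ for $i_j\le i_{j+1}$ and (T1) give $\bar S_{n_j}(\langle n_{j-1},q_j\rangle^{\mathrm{in}},\langle n_{j+1},q_{j+1}\rangle^{\mathrm{out}})$. If $m\ge1$, the steps $0\le i_1$ at $n_0$ give $\bar S_{n_0}(x_0,\langle n_1,q_1\rangle^{\mathrm{out}})$, and the steps $i_m\le t-1$ at $n_m$ give $\bar S_{n_m}(\langle n_{m-1},q_m\rangle^{\mathrm{in}},x_t)$. If $m=0$, the steps $0\le t-1$ give $\bar S_{n_0}(x_0,x_t)$. Hence $\hat S(x_0,x_t)$. This proves Lemma 5. $\square$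

## 9. The rectangles form a closed labeling

For the "only if" direction we define a labeling from the true relations and the rectangles of Definition 9.

* $\bar R_n(u,v)$ iff $R(u,v)$; $\bar R_n(u,\langle p,q\rangle^{\mathrm{out}})$ iff $u\in L^q_{R,n\to p}$; $\bar R_n(\langle k,q\rangle^{\mathrm{in}},v)$ iff $v\in U^q_{R,k\to n}$; and for $k\ne p$, $\bar R_n(\langle k,q\rangle^{\mathrm{in}},\langle p,q'\rangle^{\mathrm{out}})$ iff $L^q_{R,k\to n}\subseteq L^{q'}_{R,n\to p}$ and $U^{q'}_{R,n\to p}\subseteq U^q_{R,k\to n}$.
* An M-state $(\rho,\sigma,\vec q)$ is in $M_f$ iff $\mathrm{Match}_f(\rho,\sigma,\vec q)\neq\emptyset$.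
* $(q,q')\in D^R_{k\to n}$ iff there are $y\in U^q_{R,n\to k}$ and $y'\in L^{q'}_{R,k\to n}$ with $R^*(y,y')$.

Write $[u]=\{u\}$, $[\langle k,q\rangle^{\mathrm{in}}]=L^q_{R,k\to n}$, $[\langle k,q\rangle^{\mathrm{out}}]=U^q_{R,n\to k}$. From the definition and (1), $\bar R_n(\alpha,\beta)$ implies:

* (i) $[\alpha]\times[\beta]\subseteq R$;
* (ii) if $\beta=\langle p,q'\rangle^{\mathrm{out}}$, then $[\alpha]\subseteq L^{q'}_{R,n\to p}$;
* (iii) if $\alpha=\langle k,q\rangle^{\mathrm{in}}$, then $[\beta]\subseteq U^q_{R,k\to n}$.

Indeed (ii) and (iii) are the definition. For (i), two vertices are clear; if $\beta=\langle p,q'\rangle^{\mathrm{out}}$, combine (ii) with (1) for $n\to p$; if $\alpha=\langle k,q\rangle^{\mathrm{in}}$ and $\beta=v$, combine (iii) with (1) for $k\to n$.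

**Step 1: condition (X).** This is the base case, and it is immediate: $(n,z)\in L^z_{a,n\to p}$, and $v\in U^z_{a,k\to n}$ if $(k,z)\in V_k$, $v\in V_n$ and $a((k,z),v)$.

**Step 2: gluing half matches.** This step assembles half matches from all directions but at most one; it yields (C1), (C2), (C3).

**Lemma 6 (gluing).** Let a star assignment of $\rho$ at $n$ be valid, let $p\in N(n)$ or $p=\bot$ ("none"), and let $h_k\in\mathrm{Match}_{k\to n}(\rho,\sigma_k,\vec q^{\,k})$ for all $k\in N(n)\setminus\{p\}$. Let $h(z)=\ell(z)$ if $\ell(z)\in V_n$ and $h(z)=h_k(z)$ if $\ell(z)=k\ne p$. If $p=\bot$, all atoms of $\rho$ are true under $h$. If $p\in N(n)$, then $h\in\mathrm{Match}_{n\to p}(\rho,1-\sigma_p,\vec q^{\,p})$.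

*Proof.* If $p\in N(n)$, then $h$ is defined on $\{z:\ell(z)\ne p\}=(1-\sigma_p)^{-1}(0)$ and takes values in $S_{n\to p}$. For every active atom $i$ we claim that $h(z_i)\in[\alpha_i]$ if $\ell(z_i)\ne p$, and $h(z_i')\in[\beta_i]$ if $\ell(z_i')\ne p$. For vertices this is trivial. If $\ell(z_i)=k\neq p$, then $i$ is crossing for $\sigma_k$ with $\sigma_k(z_i)=0$, and condition (2) for $h_k$ gives $h_k(z_i)\in L^{q_i^k}_{R_i,k\to n}=[\alpha_i]$. If $\ell(z_i')=k\ne p$, condition (3) for $h_k$ gives $h_k(z_i')\in U^{q_i^k}_{R_i,n\to k}=[\beta_i]$.

Now consider an atom $i$ with neither variable located at $p$. If it is inactive, it is true by condition (1) for some $h_k$; if active, it is true by (i). If $\ell(z_i)\ne p=\ell(z_i')$, then $h(z_i)\in[\alpha_i]\subseteq L^{q_i^p}_{R_i,n\to p}$ by (ii). If $\ell(z_i)=p\ne\ell(z_i')$, then $h(z_i')\in[\beta_i]\subseteq U^{q_i^p}_{R_i,p\to n}$ by (iii). These are conditions (1), (2), (3) for $h$ with respect to $n\to p$ and $1-\sigma_p$. $\square$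

*(C2)* is gluing with hole $p$, where the $h_k$ exist by support. *(C3):* a violating star assignment would, with $p=\bot$, give a match of a Boolean rule, that is, $G\models\Omega^\varepsilon$. So (C3) holds when $G\not\models\Omega^\varepsilon$. *(C1):* for all $k\in N(n)\setminus\{\ell(x),\ell(y)\}$ some $h_k$ exists by support.

* If $\ell(x),\ell(y)\in V_n$, gluing with $p=\bot$ gives $S(\ell(x),\ell(y))$.
* If $\ell(x)=u\in V_n$ and $\ell(y)=p\in N(n)$, hole $p$ gives $h$ with $h(x)=u$, so $u\in L_{S,n\to p}^{(\rho,1-\sigma_p,\vec q^{\,p})}$.
* If $\ell(x)=k\in N(n)$ and $\ell(y)=v\in V_n$, hole $k$ gives $h\in\mathrm{Match}_{n\to k}(\rho,1-\sigma_k,\vec q^{\,k})$ with $h(y)=v$, that is, $v\in U_{S,k\to n}^{(\rho,\sigma_k,\vec q^{\,k})}$.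
* If $\ell(x)=k\ne p=\ell(y)$, both in $N(n)$, two inclusions are needed. An element of $L_{S,k\to n}^{(\rho,\sigma_k,\vec q^{\,k})}$ is $h_k(x)$ for some $h_k\in\mathrm{Match}_{k\to n}(\rho,\sigma_k,\vec q^{\,k})$; gluing with hole $p$ and this $h_k$ shows that it is in $L_{S,n\to p}^{(\rho,1-\sigma_p,\vec q^{\,p})}$. An element of $U_{S,n\to p}^{(\rho,1-\sigma_p,\vec q^{\,p})}$ is $h_p(y)$ for some $h_p\in\mathrm{Match}_{p\to n}(\rho,\sigma_p,\vec q^{\,p})$; gluing with hole $k$ and this $h_p$ shows that it is in $U_{S,k\to n}^{(\rho,\sigma_k,\vec q^{\,k})}$.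

**Step 3: paths in $H^R_n$.** This step translates paths in $H^R_n$ into true $R$-paths; it yields (T1) and (T2).

**Lemma 7.** Let $\alpha=\gamma_0,\dots,\gamma_t=\beta$ be a path in $H^R_n$ with $t\ge1$, $\alpha\in In_n$, $\beta\in Out_n$.

(a) For all $w_0\in[\alpha]$: if $\beta$ is a vertex, $R^+(w_0,\beta)$; if $\beta=\langle p,q'\rangle^{\mathrm{out}}$, there is $w\in L^{q'}_{R,n\to p}$ with $R^*(w_0,w)$.

(b) If $\alpha=\langle k,q\rangle^{\mathrm{in}}$, and it is not the case that $t=1$ and $\beta$ is an out-port, there are $y\in U^q_{R,k\to n}$ and $w$ with $R^*(y,w)$, where $w=\beta$ if $\beta$ is a vertex and $w\in L^{q'}_{R,n\to p}$ if $\beta=\langle p,q'\rangle^{\mathrm{out}}$.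

*Proof.* (a) Along the path maintain $w$ with $R^*(w_0,w)$ such that, at the current node $\gamma$: $w=\gamma$ if $\gamma$ is a vertex; $w\in L^q_{R,k\to n}$ if $\gamma=\langle k,q\rangle^{\mathrm{in}}$; $w\in L^q_{R,n\to k}$ if $\gamma=\langle k,q\rangle^{\mathrm{out}}$. At the start take $w=w_0$. An R-step leaves a vertex or an in-port, so $w\in[\gamma]$. An R-step to a vertex $v$ has $R(w,v)$ by (i); move to $v$. An R-step to an out-port keeps $w$, by (ii). A D-step $\langle k,q\rangle^{\mathrm{out}}\to\langle k,q'\rangle^{\mathrm{in}}$ with witnesses $y,y'$ has $R(w,y)$ by (1) and $R^*(y,y')$; move to $y'$. A path with $t\ge1$ ending in a vertex ends with an R-step into it, which contributes a genuine $R$-edge, so $R^+(w_0,\beta)$.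

(b) The step $\gamma_0\to\gamma_1$ is an R-step. If $\gamma_1=v$ is a vertex, then $v\in U^q_{R,k\to n}$ by (iii). Take $y=v$; if $t=1$ put $w=v$, otherwise apply (a) to $\gamma_1,\dots,\gamma_t$. If $\gamma_1=\langle k_1,q_1\rangle^{\mathrm{out}}$, then $t\ge2$ by assumption, and $\gamma_1\to\gamma_2$ is a D-step with witnesses $y\in U^{q_1}_{R,n\to k_1}\subseteq U^q_{R,k\to n}$ (by (iii)) and $y'\in[\gamma_2]$, $R^*(y,y')$. The in-port $\gamma_2$ is not in $Out_n$, so $t\ge3$; apply (a) to $\gamma_2,\dots,\gamma_t$ and $y'$. $\square$

*(T2):* for a path from $\langle p,q\rangle^{\mathrm{in}}$ to $\langle p,q'\rangle^{\mathrm{out}}$, $t=1$ is impossible, since $\bar R_n$ contains no same-neighbor pair. So (b) gives $y\in U^q_{R,p\to n}$ and $w\in L^{q'}_{R,n\to p}$ with $R^*(y,w)$, that is, $(q,q')\in D^R_{n\to p}$.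

*(T1):* let the path go from $\alpha$ to $\beta$. For $u\to v$ use (a). For $u\to\langle p,q'\rangle^{\mathrm{out}}$, (a) gives $u\in L^{q'}_{S,n\to p}$. For $\langle k,q\rangle^{\mathrm{in}}\to v$, (b) gives $v\in U^q_{S,k\to n}$. For $\langle k,q\rangle^{\mathrm{in}}\to\langle p,q'\rangle^{\mathrm{out}}$ with $k\ne p$ we check the two inclusions.

* If $x\in L^q_{S,k\to n}$, say $R^*(x,x')$ with $x'\in L^q_{R,k\to n}$, then (a) from $x'$ gives $w\in L^{q'}_{R,n\to p}$ with $R^*(x,w)$. As $x\in S_{k\to n}\subseteq S_{n\to p}$, we get $x\in L^{q'}_{S,n\to p}$.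
* If $y\in U^{q'}_{S,n\to p}$, say $y'\in U^{q'}_{R,n\to p}$ with $R^*(y',y)$, then $y\in S_{p\to n}\subseteq S_{n\to k}$. If $t=1$, then $y'\in U^q_{R,k\to n}$ by (iii), so $y\in U^q_{S,k\to n}$. Otherwise (b) gives $y_0\in U^q_{R,k\to n}$ and $w\in L^{q'}_{R,n\to p}$ with $R^*(y_0,w)$. By (1), $R(w,y')$. So $R^*(y_0,y)$ and $y\in U^q_{S,k\to n}$.

So the labeling is closed, and it is goal-free when $G\not\models\Omega^\varepsilon$. Together with Lemma 5 this proves Proposition 4. $\square$

## 10. A tree automaton of triply exponential size: proof of Theorem A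

By Lemmas 1, 2 and Proposition 4, $\Pi\not\subseteq\Omega$ iff some symbolic tree has a closed goal-free labeling.

**Step 1: eliminating the relations $\bar R_n$.** This step shows that only the sets $M_f,D^R_f$ have to be guessed. Given these sets on all directed edges, define $\bar R_n$ at each node $n$, along the dependency order, as exactly the pairs required by (X), (C1), (T1). This is possible, since the premises of (C1) and (T1) for $S$ mention only the $\bar R_n$ of predicates below $S$ and the incoming sets $M_{k\to n},D^R_{k\to n}$; and no same-neighbor in/out pair is ever required. Any closed labeling with the same $M,D$ contains these relations, by induction, as the premises are monotone in the $\bar R_n$. The premises of (C2), (T2) and of a violation of (C3) are also monotone in the $\bar R_n$. So a closed goal-free labeling with given $M,D$ exists iff the labeling with these least $\bar R_n$ satisfies (C2), (T2), (C3) at every node. Call this the *check at $n$*. It depends only on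

* the rule of $n$ and whether $n$ is the root (for the $m_j$-edges);
* the rules of the neighbors of $n$ and, for the parent $p$ of $n$, which intensional atom occurrence of $p$'s rule $n$ corresponds to (this determines the $e$-edges between $V_n$ and $V_p$);
* the sets $M,D$ on the directed edges into and out of $n$.

**Step 2: the automaton.** This step turns the local checks into a reachability problem. A *state* is a tuple $(\pi,\pi',j,M^\uparrow,M^\downarrow,D^\uparrow,D^\downarrow)$, where $\pi,\pi'$ are rules of $\Pi$, the $j$-th intensional atom occurrence of $\pi'$ has the head predicate of $\pi$, $M^\uparrow,M^\downarrow$ are sets of M-states, and $D^\uparrow,D^\downarrow$ are families of subsets of the $Q_R\times Q_R$. It stands for a non-root node $n$ with rule $\pi$ that is the $j$-th child of a node $p$ with rule $\pi'$, with $M_{n\to p}=M^\uparrow$, $M_{p\to n}=M^\downarrow$, and similarly for $D$.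

A *transition* consists of a rule $\pi$ with, say, $l$ intensional atom occurrences, states $\mathbf s_1,\dots,\mathbf s_l$ where $\mathbf s_j$ has second and third components $\pi$ and $j$, and either a state $\mathbf s$ with first component $\pi$, or the symbol *root* (allowed if $\pi$ has head predicate $Ans$). It is *allowed* if the check succeeds at a node with this rule, these children, and this parent edge (respectively no parent). A state is *realizable* if it is the target of an allowed transition all of whose source states are realizable; $l=0$ is possible.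

Some symbolic tree has a closed goal-free labeling iff there is an allowed root transition with realizable source states. Given such a tree, Step 1 lets us take the least $\bar R_n$; all checks succeed, so by induction from the leaves the states of all non-root nodes are realizable, and the root gives the root transition. Conversely, by induction each realizable state is realized by a subtree with label sets for which all checks in the subtree succeed, and the root transition joins such subtrees into a symbolic tree. The set of realizable states is a least fixpoint, computable in time polynomial in the number of transitions, apart from the checks.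

**Step 3: counting states.** This step bounds everything. Let $m\ge2$ bound the number of atoms per rule of $\Omega^\varepsilon$, so there are at most $2m$ variables per rule. Let $\kappa$ be the number of its rules and predicates, $d$ its depth, and $\lambda=\log_2\kappa+2m$. For predicates of rank at most $j$ (longest dependency path downward) we have $|Q_R|\le N_j$ with $N_0=s$ and $N_{j+1}=\kappa2^{2m}N_j^m$: a $\rho$-state is a choice of $\rho$, of $\sigma$, and of at most $m$ states. For TC rules $|Q_S|=|Q_R|$, and a binary predicate without rules has $Q_R=\emptyset$. From $\log_2N_{j+1}=\lambda+m\log_2N_j$,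
$$\log_2|Q_R|\le m^d\log_2s+\lambda(1+m+\dots+m^{d-1})\le m^d(\log_2s+\lambda)=:\log_2N.\tag{3}$$
The potential members of one $M_f$ and all the $D_f^R$ number at most $\Theta=\kappa4^mN^m+\kappa N^2$. With $|\Pi|\ge1$ the size of $\Pi$, there are at most $|\Pi|^3\,2^{2\Theta}$ states and at most $|\Pi|\,(|\Pi|^3\,2^{2\Theta}+1)^{|\Pi|+1}$ candidate transitions. A check enumerates star assignments, at most $\kappa(s+|\Pi|+1)^{2m}N^{2m}$ of them (an atom carries at most two states), and computes reachability in graphs $H^R_n$ with at most $s+2(|\Pi|+1)N$ nodes. So it takes time polynomial in $\Theta,|\Pi|,\kappa$ and $(s+|\Pi|+1)^{2m}$. As $s\le|\Pi|$ and $\kappa\le\Theta$, the total time is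
$$2^{\,|\Pi|^{O(1)}\cdot\Theta^{O(1)}}\cdot(|\Pi|+2)^{O(m)}.\tag{4}$$
For input size $\nu$ all of $m,\kappa,d,s$ are $\nu^{O(1)}$. By (3), $N\le2^{2^{\nu^{O(1)}}}$, hence also $\Theta\le2^{2^{\nu^{O(1)}}}$, and the time (4) is $2^{2^{2^{\nu^{O(1)}}}}$. This proves Theorem A. $\blacksquare$

## 11. Alternating machines with doubly exponential tape: proof of Theorem B

An alternating Turing machine (ATM) has existential and universal states. It accepts an input iff there is a finite accepting tree of configurations: the root is initial, existential nodes have one child (a successor), universal nodes have all successors as children, and leaves are accepting. By Chandra–Kozen–Stockmeyer (J. ACM 28, 1981), 3EXPTIME is the class of languages decided by ATMs in space $2^{2^{\mathrm{poly}}}$.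

Let $\mathcal M$ be a fixed single-tape ATM deciding a 3EXPTIME-complete language. On input $w=w_0\cdots w_{n-1}$ ($n\ge1$) it uses only the cells $0,\dots,2^{2^K}-1$, where $K$ is a polynomial in $n$ and $2^{2^K}\ge n$. Its states are $\mathcal Q=\mathcal Q_\exists\cup\mathcal Q_\forall\cup\{q_{acc},q_{rej}\}$, and non-halting configurations have exactly a $1$-successor and a $2$-successor (possibly equal). Let $\Gamma$ be its tape alphabet and $\Gamma'=\Gamma\cup(\mathcal Q\times\Gamma)$. A configuration is a word over $\Gamma'$ of length $2^{2^K}$ with one *head symbol*, that is, one symbol of $\mathcal Q\times\Gamma$. The symbol at a cell in the $i$-successor is $f_i(a,b,c)$, where $a,b,c$ are the symbols at the left neighbor, the cell, and the right neighbor ($\#$ beyond the ends; $f_i$ is arbitrary on windows that do not occur).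

The plan: unfoldings of $\Pi$ are candidate accepting trees, with each tape cell preceded by a $2^K$-bit address, and $\Omega$ detects mistakes. The labels, pairwise distinct, are $0$, $1$, all $\gamma\in\Gamma'$, $t_1,t_2,start,end$.

**Step 1: the program.** The program generates trees of the right general shape. For $0\le j<K$, $\gamma\in\Gamma'$, $\theta\in\mathcal Q\cup\{\bot\}$:

* $Bit_0(x,y)\leftarrow0(x,y)$; $Bit_0(x,y)\leftarrow1(x,y)$; $Bit_{j+1}(x,y)\leftarrow Bit_j(x,z),Bit_j(z,y)$;
* $F_\theta(x)\leftarrow Bit_K(x,z),\gamma(z,y),F_{\theta'}(y)$, with $\theta'=\theta$ if $\gamma\in\Gamma$ and $\theta'=q$ if $\gamma=(q,a)$;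
* $F_q(x)\leftarrow t_i(x,y),F_\bot(y)$ for $q\in\mathcal Q_\exists$, $i=1,2$; and $F_q(x)\leftarrow t_1(x,y),F_\bot(y),t_2(x,z),F_\bot(z)$ for $q\in\mathcal Q_\forall$;
* $F_{q_{acc}}(x)\leftarrow end(x,y)$; $Ans()\leftarrow start(x,y),F_\bot(y)$.

The index $\theta$ is the state of the last head symbol seen in the current segment. The databases $D_\tau$ (*expansions*) are exactly the out-trees of the following form. They begin with a $start$-edge. After $start$ or a $t_i$-edge comes a *segment*: a nonempty path of *cells*, each a path of exactly $2^K$ bit edges (its *address*) followed by one content edge $\gamma\in\Gamma'$. The segment contains a head symbol, since $F_\bot$ has no rule ending the segment; let $q$ be the state of its last one. The segment is followed by one $t_i$-edge if $q\in\mathcal Q_\exists$, by a $t_1$- and a $t_2$-edge if $q\in\mathcal Q_\forall$, and by an $end$-edge if $q=q_{acc}$; $q=q_{rej}$ does not occur.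

**Step 2: auxiliary predicates of the query.** These define cells, distances and comparison of addresses with polynomially many rules. By one rule per case let $b$ be "$0$ or $1$", $c$ "any $\gamma\in\Gamma'$", $g$ "$0$, $1$ or any $\gamma$", $Beg$ "$start$, $t_1$ or $t_2$", $Fin$ "$t_1$, $t_2$ or $end$", $CB$ "$Beg$ or $c$". Further, for $0\le j<K$ and $i=1,2$:

* $B_0(x,y)\leftarrow b(x,y)$; $B_{j+1}(x,y)\leftarrow B_j(x,z),B_j(z,y)$; $G_0(x,y)\leftarrow g(x,y)$; $G_{j+1}(x,y)\leftarrow G_j(x,z),G_j(z,y)$;
* $Dist(x,y)\leftarrow G_K(x,z),g(z,y)$; $Cell(x,y)\leftarrow B_K(x,z),c(z,y)$;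
* $bp\leftarrow b^+$; $op\leftarrow1^+$; $gp\leftarrow g^+$; $cp\leftarrow Cell^+$;
* $LO(x,z)\leftarrow c(x,z)$; $LO(x,z)\leftarrow op(x,w),c(w,z)$; $LZ(x,z)\leftarrow0(x,z)$; $LZ(x,z)\leftarrow bp(x,w),0(w,z)$;
* $Eq_0(x,y)\leftarrow0(x,x'),0(y,y')$; $Eq_0(x,y)\leftarrow1(x,x'),1(y,y')$; $Eq_{j+1}(x,y)\leftarrow Eq_j(x,y),B_j(x,x'),B_j(y,y'),Eq_j(x',y')$;
* $Dn_i(x,y)\leftarrow gp(x,z),t_i(z,y)$; $Dn_i(x,y)\leftarrow gp(x,z),t_i(z,z'),gp(z',y)$.

**Step 3: the error rules.** Each rule for $Ans()$ catches one kind of mistake. The bodies are as follows.

* (A) $Beg(x,y),1(y,z)$; and $Beg(x,y),bp(y,z),1(z,w)$.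
* (B) $0(x,y),c(y,z),Fin(z,w)$; and $0(x,y),bp(y,y'),c(y',z),Fin(z,w)$.
* (C) $CB(x,y),op(y,z),c(z,w),b(w,w')$; and the four bodies
 $0(x,x'),LO(x',z),Dist(x,y),0(y,y')$;
 $1(x,x'),LO(x',z),Dist(x,y),1(y,y')$;
 $0(x,x'),LZ(x',z),Dist(x,y),1(y,y')$;
 $1(x,x'),LZ(x',z),Dist(x,y),0(y,y')$.
* (I) For $k<n$ and $\gamma\ne\iota_k$, where $\iota_0=(q_0,w_0)$ with $q_0$ the initial state, and $\iota_k=w_k$ for $k\ge1$: $start(x,y_0),Cell(y_0,y_1),\dots,Cell(y_{k-1},y_k),B_K(y_k,z),\gamma(z,z')$. For $\gamma\ne$ blank: $start(x,y_0),Cell(y_0,y_1),\dots,Cell(y_{n-1},y_n),B_K(y_n,z),\gamma(z,z')$, and the same with $cp(y_n,y'),B_K(y',z)$ in place of $B_K(y_n,z)$.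
* (T) For $i=1,2$; $a,c_0\in\Gamma'\cup\{\#\}$; $\beta,\delta\in\Gamma'$ with $\delta\ne f_i(a,\beta,c_0)$:
 $\mathrm{left}_a,Eq_K(x,y),Dn_i(x,y),B_K(x,z),\beta(z,x_2),\mathrm{right}_{c_0},B_K(y,w),\delta(w,w')$.
 Here $\mathrm{left}_a$ is $a(x^-,x)$ for $a\in\Gamma'$ and $\mathrm{left}_\#$ is $Beg(x^-,x)$; $\mathrm{right}_{c_0}$ is $B_K(x_2,z_2),c_0(z_2,x_3)$ for $c_0\in\Gamma'$ and $\mathrm{right}_\#$ is $Fin(x_2,x_3)$.

All intensional predicates except $Ans$ are binary and the dependency graph is acyclic, so $\Omega$ is an RQ. Since $\mathcal M$ is fixed, $(\Pi,\Omega)$ is computable in polynomial time.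

**Step 4: correctness.** We show that $\Omega$ fails on an expansion iff the expansion is an accepting tree.

Maximal paths of bit edges are exactly the addresses, so $B_K(x,z)$ holds iff $x,z$ are the start and end of an address. Let $x$ start the $j$-th bit of a cell. Then the only $y$ with $Dist(x,y)$ that starts a bit edge is the start of the $j$-th bit of the next cell of the same segment, if that cell exists. Indeed $g$-paths stay in a segment and $Dist$ spans $2^K+1$ edges, one cell length; in the last cell such a path either does not exist or ends at the end of the segment, where no bit edge starts. For the end $x'$ of a bit edge, $LO(x',\cdot)$ is satisfiable iff all lower-order bits of that address are $1$, and $LZ(x',\cdot)$ iff not all are; addresses are read most significant bit first, so the lower-order bits are those after $x'$.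

Adding $1$ flips a bit iff all lower bits are $1$. For instance, with two bits, $01\mapsto10$: the last bit has no lower bits and flips, and the first bit has only a $1$ below it and flips. So the last four bodies of (C) fail everywhere iff each address in a segment that is followed by another one is followed by its increment modulo $2^{2^K}$. The first body of (C) fails everywhere iff no all-ones address is followed by another cell of its segment: an edge $CB(x,y)$ followed by a $1$-edge ends at the start of an address. (A) fails iff every segment begins with the zero address. (B) fails iff every segment ends with the all-ones address. Thus (A), (B), (C) all fail iff every segment has exactly $2^{2^K}$ cells, with addresses $0,1,\dots,2^{2^K}-1$ in order.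

Assume this. Then (I) fails iff the first segment is the initial configuration. In each segment every address occurs exactly once. For starts $x,y$ of cells, $Eq_K(x,y)$ says that all $2^K$ address bits agree, and $Dn_i(x,y)$ that $y$ lies in the segment entered by the $t_i$-edge leaving $x$'s segment. So both hold iff $y$ is the cell with the same address as $x$ in that segment. The atoms $\mathrm{left}_a$, $\beta(z,x_2)$ and $\mathrm{right}_{c_0}$ read off the window around $x$, and $\delta$ is the content at $y$. So (T) fails iff each segment entered by a $t_i$-edge is obtained from its parent segment by $f_i$.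

By induction from the root, $\Omega$ fails on an expansion iff all segments are configurations, the first is initial, and each child via $t_i$ is the $i$-successor. In that case each segment has one head symbol, so the tracked state $q$ is the state of the configuration: existential configurations have one child, universal ones both, and leaves are accepting. So the expansion is an accepting tree of $\mathcal M$ on $w$. Conversely each accepting tree yields such an expansion.

With Lemma 1, $\Pi\not\subseteq\Omega$ iff $\mathcal M$ accepts $w$. As 3EXPTIME is closed under complement, containment is 3EXPTIME-hard, and with Theorem A it is 3EXPTIME-complete. $\blacksquare$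

## 12. Bounded depth and fixed queries: proof of Theorem C

**Step 1: upper bound for bounded depth.** We recount (3) with $d$ fixed. In a dependency path of $\Omega$ with at most $d$ edges, preprocessing replaces each edge $S\to R$ coming from a TC rule by $S\to S'\to R$, and the renaming of $Ans$ may add one edge. In $\Omega^\varepsilon$ an extensional $\alpha$ becomes $\tilde\alpha$, from which paths continue as $\tilde\alpha\to E\to e$, and added atoms $E$ or $\tilde m_j$ continue only to $e$ and $m_j$. So depth $d$ becomes depth at most $2d+O(1)$. By (3), for fixed $d$, $\log_2N\le m^{O(d)}(\log_2s+\lambda)=\nu^{O(1)}$. So $\Theta\le2^{\nu^{O(1)}}$, and by (4) the time is $2^{2^{\nu^{O(1)}}}$.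

**Step 2: hardness at depth $4$.** We rerun Section 11 with addresses of $K$ bits instead of $2^K$. By the same theorem of Chandra–Kozen–Stockmeyer, alternating exponential space equals 2EXPTIME; now $\mathcal M$ decides a 2EXPTIME-complete language and uses $2^K\ge n$ cells. Replace $Bit_K$ and $B_K$ by explicit paths of $K$ atoms $Bit_0$ and $b$ respectively, replace $Dist$ by an explicit path of $K+1$ atoms $g$, and replace $Eq_K(x,y)$ by
$$\bigwedge_{j<K}\big(Eq_0(x_j,y_j)\wedge b(x_j,x_{j+1})\wedge b(y_j,y_{j+1})\big),\qquad x_0=x,\ y_0=y.$$
The proof of correctness is unchanged, with $2^K$ in place of $2^{2^K}$ and $K$ in place of $2^K$. Longest dependency paths are now, for example, $Ans\to cp\to Cell\to b\to0$, $Ans\to LZ\to bp\to b\to0$ and $Ans\to Dn_i\to gp\to g\to0$; the others, such as $Ans\to CB\to Beg\to start$ and $Ans\to LO\to op\to1$, are not longer. So the depth is at most $4$. This proves (1).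

**Step 3: upper bound for fixed $\Omega$.** If $\Omega$ is fixed, $m,\kappa,d,\lambda$ are constants, as $\Omega^\varepsilon$ depends only on $\Omega$. By (3), $N=(2^\lambda s)^{m^d}$ is bounded by a polynomial in $|\Pi|$, hence so is $\Theta$, and by (4) the time is $2^{|\Pi|^{O(1)}}$.

**Step 4: a fixed query with EXPTIME-hard containment.** Here the query only has to guarantee that the vertices representing tape symbols are distinct. By Chandra–Kozen–Stockmeyer, EXPTIME is alternating polynomial space. Let $\mathcal M$ be a fixed ATM, with the conventions of Section 11, that decides an EXPTIME-complete language using only cells $1,\dots,p$ on inputs $w$ of length $n\le p$, where $p$ is polynomial in $n$. Let $\Gamma=\{\gamma_1,\dots,\gamma_g\}$ be its tape alphabet and $\Sigma=\{L_1,\dots,L_g\}$. Let $\Omega_0$ be the fixed RQ with rules $Ans()\leftarrow L_a(x,x),L_b(x,x)$ for $a\ne b$.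

Let $\vec z=(z_1,\dots,z_g)$ and $\vec x=(x_1,\dots,x_p)$, and let $\vec x[i/z_a]$ be $\vec x$ with $x_i$ replaced by $z_a$. The program $\Pi$ has the following rules.

* $Dom(z_a,\vec z)\leftarrow L_1(z_1,z_1),\dots,L_g(z_g,z_g)$ for each $a$.
* $Acc_{q_{acc},i}(\vec x,\vec z)\leftarrow Dom(x_1,\vec z),\dots,Dom(x_p,\vec z)$ for each $i$.
* For non-halting $q$, position $i$ and symbol $\gamma_a$, let the two transitions of $\mathcal M$ for $(q,\gamma_a)$ write $\gamma_{b_1},\gamma_{b_2}$ and lead to states $q_1,q_2$ and head positions $i_1,i_2\in\{1,\dots,p\}$. Moves out of this range do not occur in computations from initial configurations, and no rule using such a move is included. If $q$ is existential: $Acc_{q,i}(\vec x[i/z_a],\vec z)\leftarrow Acc_{q_c,i_c}(\vec x[i/z_{b_c}],\vec z)$ for $c=1,2$. If $q$ is universal: $Acc_{q,i}(\vec x[i/z_a],\vec z)\leftarrow Acc_{q_1,i_1}(\vec x[i/z_{b_1}],\vec z),Acc_{q_2,i_2}(\vec x[i/z_{b_2}],\vec z)$.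
* $Ans()\leftarrow Acc_{q_0,1}(z_{a_1},\dots,z_{a_p},\vec z)$, where $\gamma_{a_1}\cdots\gamma_{a_p}$ is $w$ padded with blanks.

All rules are safe, and $\Pi$ is computable in polynomial time.

If $\mathcal M$ accepts $w$, then on the graph $\{L_a(\gamma_a,\gamma_a):1\le a\le g\}$ an accepting tree read from the leaves yields a derivation of $Ans()$, while $\Omega_0$ fails because each vertex carries one loop. So $\Pi\not\subseteq\Omega_0$.

Conversely, let $\Pi$ derive $Ans()$ on $G$ with $G\not\models\Omega_0$, and fix a derivation tree. Every rule passes $\vec z$ unchanged, so all facts below the root have the same values $\vec u$ of $\vec z$. All leaves are instances of $Dom$-rules, so $L_a(u_a,u_a)\in G$ for all $a$. Since $\Omega_0$ fails, the $u_a$ are pairwise distinct. By induction from the leaves, all other arguments of facts lie in $\{u_1,\dots,u_g\}$: a $Dom$-fact has first argument some $u_a$, and each further rule copies arguments or inserts some $u_a$. Identifying $u_a$ with $\gamma_a$ turns each derived fact $Acc_{q,i}(\vec v,\vec u)$ into a configuration with state $q$, head position $i$ and tape $\vec v$;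 as the $u_a$ are distinct, the scanned symbol is well defined. By induction this configuration is accepted by $\mathcal M$: for $q=q_{acc}$ at once, and otherwise because the rule used is a transition of $\mathcal M$ on the scanned symbol $\gamma_a$ whose successor (for existential $q$) or both of whose successors (for universal $q$) are accepted. The fact below the root is the initial configuration, so $\mathcal M$ accepts $w$.

Hence $\Pi\not\subseteq\Omega_0$ iff $\mathcal M$ accepts $w$. As EXPTIME is closed under complement, containment in $\Omega_0$ is EXPTIME-hard, and by Step 3 it is EXPTIME-complete. This proves (2) and with it Theorem C. $\blacksquare$
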